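# A Carathéodory complete domain whose Carathéodory balls are not relatively compact

## 1. The punctured disc and an invisible point

Let $E\subset\mathbb C$ be the open unit disc, $E_*=E\setminus\{0\}$, and let
$$p(\alpha,\beta)=\operatorname{artanh}\left|\frac{\alpha-\beta}{1-\bar\alpha\beta}\right|$$
be the Poincaré distance on $E$. (Another normalization only multiplies all distances below by a constant.) Take two points $z,w\in E_*$ and ask how far apart a holomorphic map $f:E_*\to E$ can push them, measured by $p$.

The answer can be computed by hand. Since $f$ is bounded, it extends holomorphically across $0$. By the maximum principle the extension still maps $E$ into $E$. The Schwarz–Pick lemma gives $p(f(z),f(w))\le p(z,w)$, and $f(z)=z$ gives equality. So the largest distance is $p(z,w)$: bounded holomorphic functions do not notice the missing point.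

Measure $E_*$ with this distance. The points $1/k$, $k\ge2$, satisfy $p(1/k,1/m)\to0$, so they form a Cauchy sequence, and it has no limit in $E_*$. The ball about $\frac12$ of radius $R>p(0,\frac12)$ contains all $1/k$ with $k$ large, so it is not relatively compact in $E_*$. The puncture does two kinds of damage at once: a Cauchy sequence without a limit, and a ball that reaches the boundary.

On the full disc the same recipe gives $p$ itself. The ball $\{z:p(z,z^0)<R\}$ is a Euclidean disc whose closure lies in $E$, so it is relatively compact, and $(E,p)$ is complete.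

In these examples the two kinds of damage occur together or not at all. Must they? In an abstract metric space, no. Give $\mathbb N$ the distance $d(k,m)=1$ for $k\ne m$. Every Cauchy sequence is eventually constant, so the space is complete, yet the ball of radius $2$ is the whole space and is not compact. The question is whether a distance defined by bounded holomorphic functions can behave like that.

## 2. Carathéodory distance, Cauchy completeness, finite compactness

For a domain $G\subset\mathbb C^n$ let $\mathcal O(G,E)$ be the set of holomorphic maps $G\to E$.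

**Definition.** The Carathéodory pseudodistance of $G$ is
$$c_G(z,w)=\sup\{p(f(z),f(w)):f\in\mathcal O(G,E)\},\qquad z,w\in G.$$
The domain $G$ is *$c_G$-hyperbolic* if $c_G(z,w)>0$ whenever $z\ne w$.

Section 1 says that $c_E=p$ and that $c_{E_*}$ is the restriction of $p$. Every bounded domain is $c_G$-hyperbolic, since suitably scaled coordinate functions separate points. By Liouville's theorem $c_{\mathbb C}\equiv0$.

We use three elementary facts.

*Contraction.* If $\varphi:G\to G'$ is holomorphic, then $c_{G'}(\varphi(z),\varphi(w))\le c_G(z,w)$, because $f\circ\varphi\in\mathcal O(G,E)$ for each $f\in\mathcal O(G',E)$.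

*Continuity.* $c_G$ is finite and continuous on $G\times G$. If the Euclidean ball of center $x$ and radius $r$ lies in $G$ and $0<|y-x|<r$, the disc $\lambda\mapsto x+\lambda r\frac{y-x}{|y-x|}$ maps $E$ into $G$, and contraction gives $c_G(x,y)\le p(0,|x-y|/r)$. Finiteness follows by chaining balls, and continuity by the triangle inequality.

*A crude lower bound.* Since $\operatorname{artanh}r\ge r$ and $|1-\bar\alpha\beta|\le2$,
$$p(\alpha,\beta)\ge\tfrac12|\alpha-\beta|.\tag{1}$$

**Definition.** Let $G$ be $c_G$-hyperbolic. (a) $G$ is *$c_G$-Cauchy complete* if $(G,c_G)$ is a complete metric space. (b) $G$ is *$c_G$-finitely compact* if for every $z^0\in G$ and $R>0$ the ball $B_{c_G}(z^0,R)=\{z\in G:c_G(z,z^0)<R\}$ is relatively compact in $G$ in the Euclidean topology.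

The disc satisfies both and the punctured disc neither. The polydisc $E^n$ satisfies (b): the coordinate functions give $c_{E^n}(z,z^0)\ge\max_jp(z_j,z_j^0)$, so a ball lies in a product of relatively compact discs.

Condition (b) always implies (a). A Cauchy sequence is bounded, so it lies in some ball. By (b) a subsequence converges in the Euclidean topology to some $x\in G$. By continuity of $c_G$ it also converges to $x$ in $c_G$, and then so does the whole Cauchy sequence.

In dimension one the converse is true as well. This is a theorem of N. Sibony, which we only quote: for a $c_G$-hyperbolic domain $G\subset\mathbb C$, Cauchy completeness and finite compactness are equivalent. The problem, posed as an open one in the article "Invariant pseudodistances and pseudometricscompleteness and product property", is whether this extends: *prove or disprove that for every $n\ge2$ and every $c_G$-hyperbolic $G\subset\mathbb C^n$, $G$ is $c_G$-Cauchy complete if and only if it is $c_G$-finitely compact.*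

The statement is false for every $n\ge2$, even for bounded pseudoconvex domains. With Sibony's theorem: for given $n$, the equivalence holds for all $c_G$-hyperbolic domains in $\mathbb C^n$ if and only if $n=1$.

## 3. Sheets crossing a graph, and why one crossing is not enough

We want to imitate the discrete space: a base point $P$ and points $Q_l$ ($l=1,2,\dots$) that run to the boundary of $D$, with $c_D(P,Q_l)$ bounded but with the $Q_l$ uniformly separated from each other.

Lower bounds for $c_D$ come from writing down functions. Upper bounds concern all functions at once, and the basic tool is an analytic disc: if $\varphi:E\to D$ is holomorphic, contraction gives $c_D(\varphi(\alpha),\varphi(\beta))\le p(\alpha,\beta)$. So put discs into $D$. Work in $E\times\mathbb C_*$, where $\mathbb C_*=\mathbb C\setminus\{0\}$, with coordinates $(z,v)$. Choose $b_l\to0$ and let $D$ contain the *sheets* $\Lambda_l=E\times\{b_l\}$, together with a *hub*, the graph $\{(z,\sigma(z)):z\in E\}$ of a holomorphic function $\sigma$ that meets every sheet. Put $P=(0,\sigma(0))$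 and $Q_l=(0,b_l)$. The $Q_l$ tend to $(0,0)\notin D$.

The first thing to try is to walk: along the hub from $P$ to a crossing point $(z_l,b_l)$, where $\sigma(z_l)=b_l$, and then along the sheet back to $Q_l$. This gives
$$c_D(P,Q_l)\le p(0,z_l)+p(z_l,0)=2p(0,z_l).$$
It fails at a definite point. Since the hub lies in $E\times\mathbb C_*$, $\sigma$ has no zero. If some subsequence of $(z_l)$ converged to $z_*\in E$, then $\sigma(z_*)=\lim b_l=0$, which is impossible. So $|z_l|\to1$ and $2p(0,z_l)\to\infty$. Each crossing point is too far away to be of use.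

In terms of functions, let $F\in\mathcal O(D,E)$ and set $f_0(z)=F(z,\sigma(z))$, $f_l(z)=F(z,b_l)$. The function $d=\frac12(f_0-f_l)$ is bounded by $1$ and vanishes at $z_l$. The Schwarz lemma gives $|d(0)|\le|z_l|$, and this tends to $1$: no information in the limit.

But $d$ vanishes at *all* solutions of $\sigma(z)=b_l$. If there are infinitely many, each of them far from $0$, they might together force $|d(0)|$ to stay below a constant smaller than $1$. The opening example suggests the choice of $\sigma$: a function that omits the value $0$ in such a way that bounded functions do not notice the omission. Take the universal covering of the punctured disc,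
$$S(z)=\exp\Big(-\frac{1+z}{1-z}\Big),\qquad z\in E.$$
The map $z\mapsto u=\frac{1+z}{1-z}$ sends $E$ biholomorphically onto $\{\operatorname{Re}u>0\}$, and $u\mapsto e^{-u}$ is a covering of $E_*$ by this half-plane. So $S:E\to E_*$ is a surjective holomorphic covering.

Here the contrast is explicit. For $0<b<1/e$, the equation $S(z)=b$ reads $u=\log\frac1b+2\pi ik$, $k\in\mathbb Z$, and for $u=x+iy$ with $x>1$,
$$|z|^2=\left|\frac{u-1}{u+1}\right|^2=1-\frac{4x}{(x+1)^2+y^2}\ge\Big(\frac{x-1}{x+1}\Big)^2.$$
So every solution has $p(0,z)\ge\frac12\log\log\frac1b$, which tends to $\infty$ as $b\to0$. Nevertheless the whole fiber $S^{-1}(b)$ controls $d$ uniformly, as the next section shows.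

## 4. A Schwarz lemma for functions vanishing on a fiber of $S$

For real $b$ with $0<|b|<1$ put $m_b(\zeta)=\frac{\zeta-b}{1-b\zeta}$, an automorphism of $E$ with zero $b$.

**Lemma 1.** Let $0<b<1$, let $d$ be holomorphic on $E$ with $|d|\le1$, and let $d=0$ on $S^{-1}(b)$. Then $|d(z)|\le|m_b(S(z))|$ for all $z\in E$.

If the fiber maxima of $|d|$ came from a holomorphic function on $E$ vanishing at $b$, this would be the Schwarz lemma. In general they only come from a subharmonic function on $E_*$. That suffices, because the puncture is removable for subharmonic functions that are bounded above.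

We use three textbook facts. A continuous function with values in $[-\infty,\infty)$ that is the supremum of a family of subharmonic functions is subharmonic. A subharmonic function on a punctured disc that is bounded above near the puncture extends subharmonically across it. The maximum principle holds for subharmonic functions.

*Proof.* We may assume $d\not\equiv0$.

**Step 1: push $d$ down to $E_*$.** Define
$$\eta(\zeta)=\sup\{|d(z)|:S(z)=\zeta\},\qquad\zeta\in E_*.$$
Over a disc $\Delta\subset E_*$, which is simply connected, the covering $S$ has inverse branches $\sigma_k$ whose values at $\zeta\in\Delta$ exhaust the fiber $S^{-1}(\zeta)$. Hence $\eta=\sup_k|d\circ\sigma_k|$ on $\Delta$. The functions $d\circ\sigma_k$ are holomorphic and bounded by $1$. By Cauchy's estimates they have a common Lipschitz constant on each smaller concentric disc, and so has their supremum $\eta$. Thus $\eta$ is continuous.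

No $d\circ\sigma_k$ vanishes identically, so each $\log|d\circ\sigma_k|$ is subharmonic and not identically $-\infty$. Therefore $\log\eta$, continuous with values in $[-\infty,0]$ and a supremum of these functions, is subharmonic on $E_*$.

**Step 2: divide out the zero at $b$.** Choose $r>0$ with $\Delta(b,r)=\{|\zeta-b|<r\}\subset E_*$. Each $d\circ\sigma_k$ on $\Delta(b,r)$ vanishes at $b$, since $\sigma_k(b)\in S^{-1}(b)$. The Schwarz lemma gives $|d\circ\sigma_k(\zeta)|\le|\zeta-b|/r$, hence $\eta(\zeta)\le|\zeta-b|/r$. Put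
$$\Psi=\log\eta-\log|m_b|\quad\text{on }E\setminus\{0,b\}.$$
It is subharmonic, because $\log|m_b|$ is harmonic there. Near $b$ we have $\Psi(\zeta)\le\log\frac{|1-b\zeta|}r\le\log\frac2r$. Near $0$ we have $\log\eta\le0$ and $|m_b|$ is close to $b>0$. So $\Psi$ is bounded above near both points and extends to a subharmonic function on $E$.

**Step 3: apply the maximum principle.** Since $\eta\le1$ and $|m_b|\to1$ at $\partial E$, we have $\limsup\Psi\le0$ at $\partial E$, so $\Psi\le0$ on $E$. This is the claim where $S(z)\ne b$. Where $S(z)=b$, both sides are $0$. $\square$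

As $b\to0$ the bound at $z=0$ tends to $|S(0)|=1/e<1$, although all zeros in the fiber move off to $\partial E$.

## 5. The domain $D$ and the theorems

We now need a domain that contains hub and sheets but is so thin near $v=0$ that different sheets can be told apart by bounded functions. Take a function vanishing on all of them and require it to be small. Let
$$h(z,v)=\Big(1-\frac{S(z)}v\Big)\cos\frac\pi v,\qquad(z,v)\in E\times\mathbb C_*,$$
$$D_0=\{(z,v)\in E\times\mathbb C_*:|h(z,v)|<\tfrac12\},\quad\Gamma=\{(z,S(z)):z\in E\},\quad b_l=\tfrac2{2l+1},\quad\Lambda_l=E\times\{b_l\}\quad(l\ge1).$$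
The first factor of $h$ vanishes on $\Gamma$, so $\Gamma\subset D_0$, and $\Gamma$ is connected. **Let $D$ be the connected component of $D_0$ that contains $\Gamma$.**

**The sheets lie in $D$.** Since $\cos(\pi/b_l)=\cos(\pi(l+\frac12))=0$, we have $\Lambda_l\subset D_0$. The connected set $\Lambda_l$ meets $\Gamma$ because $b_l\in(0,1)\subset S(E)$. Hence $\Lambda_l\subset D$.

**$D$ is bounded.** Let $|v|\ge4$ and write $\pi/v=x+iy$. Then $|x|\le\pi/4$, so $|\cos(\pi/v)|^2=\cos^2x+\sinh^2y\ge\frac12$. Also $|1-S/v|>\frac34$. So $|h|>\frac3{4\sqrt2}>\frac12$. Hence $D\subset E\times\{0<|v|<4\}$. In particular $D$ is $c_D$-hyperbolic: the functions $z$ and $v/4$ lie in $\mathcal O(D,E)$ and separate points.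

**$D$ is pseudoconvex.** $E\times\mathbb C_*$ is Stein and $|h|$ is plurisubharmonic on it, so $\{|h|<\frac12\}$ is pseudoconvex, and so is each of its components.

**Theorem 1.** $D\subset\mathbb C^2$ is $c_D$-Cauchy complete but not $c_D$-finitely compact. For $n\ge3$ the bounded pseudoconvex domain $D\times E^{n-2}\subset\mathbb C^n$ has the same property.

For $z\in E$ put $P_z=(z,S(z))\in\Gamma$ and $Q_{z,l}=(z,b_l)\in\Lambda_l$.

**Theorem 2.**
1. $\lim_{l\to\infty}c_D(P_z,Q_{z,l})=2p(0,|S(z)|)$. So $B_{c_D}(P_z,R)$ is not relatively compact in $D$ if $R>2p(0,|S(z)|)$. Since $\inf_E|S|=0$, for every $R>0$ some $c_D$-ball of radius $R$ is not relatively compact.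
2. $B_{c_D}(P_z,R)$ is relatively compact in $D$ if $R<p(0,|S(z)|)$.

For $z=0$ the center is $(0,1/e)$, and $p(0,1/e)=\frac12\log\frac{e+1}{e-1}\approx0.386$. The ball is relatively compact for $R<0.385$ and not for $R>0.773$.

## 6. Bounded distances: $D$ is not finitely compact

**Proposition 1.** For all $z\in E$ and $l\ge1$,
$$c_D(P_z,Q_{z,l})\le2p\big(0,|m_{b_l}(S(z))|\big).\tag{2}$$

*Proof.* The purpose is to apply Lemma 1 to the difference of a competitor $F$ on hub and sheet, after centering it so that nothing is lost in passing from $p$ to the difference.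

Let $F\in\mathcal O(D,E)$, and put $f_0(\cdot)=F(\cdot,S(\cdot))$, $f_l(\cdot)=F(\cdot,b_l)$. As $\Gamma,\Lambda_l\subset D$, these are holomorphic maps $E\to E$. They agree on $S^{-1}(b_l)$, where hub and sheet cross.

Fix $z$. Move the hyperbolic midpoint of $f_0(z)$ and $f_l(z)$ to $0$ by an automorphism of $E$ and rotate. This gives $\tau\in\operatorname{Aut}(E)$ with $\tau(f_0(z))=x$ and $\tau(f_l(z))=-x$, where $x\in[0,1)$. The function $d=\frac12(\tau\circ f_0-\tau\circ f_l)$ is holomorphic on $E$ with $|d|\le1$, vanishes on $S^{-1}(b_l)$, and has $d(z)=x$. Lemma 1 gives $x\le|m_{b_l}(S(z))|$.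

Finally $p(x,-x)=\operatorname{artanh}\frac{2x}{1+x^2}=2\operatorname{artanh}x=2p(0,x)$, so
$$p(F(P_z),F(Q_{z,l}))=p(x,-x)=2p(0,x)\le2p\big(0,|m_{b_l}(S(z))|\big).$$
Take the supremum over $F$. $\square$

**A ball that is not relatively compact.** Take $z=0$, so $S(0)=1/e$. For $l\ge3$ we have $0<b_l\le\frac27<\frac1e$. With $c=1/e$, the inequality $\frac{c-b}{1-bc}<c$ is equivalent to $bc^2<b$, so $0<m_{b_l}(1/e)<1/e$, and (2) gives
$$c_D\big((0,\tfrac1e),(0,b_l)\big)\le2p(0,\tfrac1e)\qquad(l\ge3).\tag{3}$$
A ball with center $(0,\frac1e)$ and radius $R>2p(0,\frac1e)$ contains all $(0,b_l)$, $l\ge3$. These converge to $(0,0)\notin D$. So the ball is not relatively compact in $D$, and $D$ is not $c_D$-finitely compact.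

## 7. Functions that isolate one sheet: $D$ is Cauchy complete

Write $w=1/v$. The sheets are $w=l+\frac12$, and $v\to0$ means $|w|\to\infty$. We need bounded functions on $D$, with a bound independent of the sheet, each of which is large on one sheet and small near all others. Since $h$ vanishes on all sheets, divide by the linear factor of one of them. For $a\in\mathbb Z+\frac12$ let
$$g_a(z,v)=\frac{h(z,v)}{a(w-a)}=\frac{1-S(z)w}a\cdot\frac{\cos\pi w}{w-a}.$$
This is holomorphic on $E\times\mathbb C_*$, since $\cos\pi w$ vanishes at $w=a$. The factor $1/a$ keeps $g_a$ bounded. The factor $1-Sw$, which is about $-Sa$ near $w=a$ when $|a|$ is large, prevents $g_a$ from becoming small on its own sheet.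

**Step 1: bounds for $g_a$.** The claim is
$$|g_a|<20\ \text{ on }D,\qquad|g_a|\le\frac1{|a|}\ \text{ at points of }D\text{ with }|w-a|\ge\tfrac12.\tag{4}$$
If $|w-a|\ge\frac12$, then $|g_a|\le\frac{1/2}{|a|/2}=\frac1{|a|}\le2$. Now let $t=w-a$ with $|t|<\frac12$. First, $\frac{|1-Sw|}{|a|}\le\frac{1+|a|+\frac12}{|a|}\le4$, because $|a|\ge\frac12$. Second, $|\cos\pi w|=|\sin\pi t|$, and the power series with $|t|\le\frac12$ gives $\frac{|\sin\pi t|}{|t|}\le\frac{\sinh\pi|t|}{|t|}\le2\sinh\frac\pi2<4.7$. (At $t=0$ the quotient is read as $\pi$, here and below.) So $|g_a|\le4\cdot4.7<20$.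

Try this on the points $Q_{z,l}$. Let $a=l+\frac12$. For $m\ne l$ we have $g_a(Q_{z,m})=0$, since $h=0$ there and $w\ne a$. At $w=a$ we find $|g_a(Q_{z,l})|=\pi\frac{|1-S(z)a|}a=\pi|b_l-S(z)|$. As $g_a/20\in\mathcal O(D,E)$, (1) yields $c_D(Q_{z,l},Q_{z,m})\ge\frac\pi{40}|S(z)-b_l|$. For $z=0$ and distinct $l,m\ge3$ this is at least $\frac\pi{40}(\frac1e-\frac27)>0$. So the points $(0,b_l)$ are uniformly separated while staying at bounded distance from $(0,\frac1e)$, just like the discrete space of Section 1. Completeness requires the same for arbitrary sequences.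

**Step 2: where sequences in $D$ can go.** The next lemma is used here and again in Section 9.

**Lemma 2.** Let $x_\mu=(z_\mu,v_\mu)\in D$ with $z_\mu\to z_*\in E$ and $v_\mu\to v_*\in\mathbb C$.
(a) If $v_*\ne0$ and $c_D(x^0,x_\mu)$ is bounded for some $x^0\in D$, then $(z_*,v_*)\in D$.
(b) If $v_*=0$, put $w_\mu=1/v_\mu$. For all large $\mu$ there are $a_\mu\in\mathbb Z+\frac12$ such that $t_\mu:=w_\mu-a_\mu\to0$ and $|a_\mu|\to\infty$.

*Proof.* (a) Put $x_*=(z_*,v_*)\in E\times\mathbb C_*$. Then $|h(x_*)|\le\frac12$. If $|h(x_*)|=\frac12$, then, since $2h\in\mathcal O(D,E)$, $c_D(x^0,x_\mu)\ge p(2h(x^0),2h(x_\mu))\to\infty$, against the hypothesis. So $x_*\in D_0\cap\overline D$. A component of the open set $D_0$ is relatively closed in $D_0$, hence $x_*\in D$.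

(b) Let $s=S(z_*)\ne0$. Then $|w_\mu|\to\infty$ and $S(z_\mu)\to s$, so for large $\mu$ we have $|1-S(z_\mu)w_\mu|\ge\frac12|s||w_\mu|$. From $|h(x_\mu)|<\frac12$ we get $|\cos\pi w_\mu|<\frac1{|s||w_\mu|}\to0$. Since $|\cos\pi(x+iy)|^2=\cos^2\pi x+\sinh^2\pi y$, the imaginary part of $w_\mu$ tends to $0$, and so does the distance of its real part to $\mathbb Z+\frac12$. Let $a_\mu$ be a nearest half-integer to $\operatorname{Re}w_\mu$. Then $t_\mu\to0$, and $|a_\mu|\ge|w_\mu|-|t_\mu|\to\infty$. $\square$

**Step 3: a Cauchy sequence cannot run to $v=0$.** Let $(x_\nu)=(z_\nu,v_\nu)$ be $c_D$-Cauchy. Since $(z,v)\mapsto z$ belongs to $\mathcal O(D,E)$, the sequence $(z_\nu)$ is $p$-Cauchy and $z_\nu\to z_*\in E$. As $D$ is bounded, we may pass to a subsequence, still denoted $(x_\nu)$, with $v_\nu\to v_*$. Suppose $v_*=0$. Take $a_\nu,t_\nu$ from Lemma 2(b) and $s=S(z_*)\ne0$. Then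
$$|g_{a_\nu}(x_\nu)|=\frac{|1-S(z_\nu)w_\nu|}{|a_\nu|}\cdot\frac{|\sin\pi t_\nu|}{|t_\nu|}\longrightarrow\pi|s|,$$
because $w_\nu/a_\nu\to1$ and $1/a_\nu\to0$. So there is $\nu_0$ such that for all $\nu\ge\nu_0$
$$|g_{a_\nu}(x_\nu)|\ge|s|,\qquad\frac1{|a_\nu|}\le\frac{|s|}2,\qquad|t_\nu|<\tfrac12.$$
Fix any $\nu\ge\nu_0$. Since $|a_\mu|\to\infty$, for all sufficiently large $\mu$ we have $a_\mu\ne a_\nu$, hence $|w_\mu-a_\nu|\ge|a_\mu-a_\nu|-|t_\mu|\ge1-\frac12=\frac12$. By (4), $|g_{a_\nu}(x_\mu)|\le\frac1{|a_\nu|}\le\frac{|s|}2$. With $g_{a_\nu}/20\in\mathcal O(D,E)$ and (1),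
$$c_D(x_\nu,x_\mu)\ge\tfrac12\cdot\tfrac1{20}\Big(|s|-\frac{|s|}2\Big)=\frac{|s|}{80}$$
for every $\nu\ge\nu_0$ and all large $\mu$. This contradicts the Cauchy property.

**Step 4: convergence.** So $v_*\ne0$. A Cauchy sequence is bounded, so Lemma 2(a) gives $x_*=(z_*,v_*)\in D$. By continuity of $c_D$, $c_D(x_\nu,x_*)\to0$ along the subsequence, hence along the whole Cauchy sequence. So $D$ is $c_D$-Cauchy complete.

For later use we record more. The argument applies to every subsequence of the given Cauchy sequence: it has a further subsequence that converges in the Euclidean topology to a point of $D$, and this point is the $c_D$-limit, which is unique because $c_D$ is a distance. Hence a $c_D$-Cauchy sequence converges *in the Euclidean topology* to a point of $D$.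

## 8. Dimension $n\ge3$: the product $D\times E^{n-2}$

Let $G=D\times E^k$ with $k=n-2$. It is bounded, hence $c_G$-hyperbolic, and it is pseudoconvex as a product of pseudoconvex domains.

**Completeness.** Let $(x_\nu,y_\nu)$ be $c_G$-Cauchy. By contraction under the projections, $(x_\nu)$ is $c_D$-Cauchy and each coordinate of $y_\nu$ is $p$-Cauchy. By the end of Section 7, $(x_\nu,y_\nu)\to(x,y)\in G$ in the Euclidean topology, hence in $c_G$ by continuity.

**A ball that is not relatively compact.** Contraction under $x\mapsto(x,0)$, $D\to G$, and (3) give $c_G\big((0,\frac1e,0),(0,b_l,0)\big)\le2p(0,\frac1e)$ for $l\ge3$, while these points converge to $(0,0,0)\notin G$. So $G$ is not $c_G$-finitely compact.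

With Sections 6 and 7 this proves Theorem 1 and disproves the proposed equivalence for every $n\ge2$. $\blacksquare$

## 9. Nearly extremal functions and the radii in Theorem 2

To see that (2) is asymptotically sharp we need functions on $D$ that are close to $m_b(S)$ on the hub and to $-m_b(S)$ on one sheet, with supremum close to $1$. Let $a=l+\frac12$ with $l\in\mathbb Z$ and $|a|\ge\frac32$, and let $b=1/a$. Thus $b$ may be negative, $|b|\le\frac23$, and $|1-bS|\ge\frac13$.

Start from $m_b(S)$ and correct it by a multiple of $g_a$, which vanishes on $\Gamma$. With $t=w-a$ we have $\cos\pi w=-(-1)^l\sin\pi t$, so at $w=a$ we get $g_a=-(-1)^l\pi\,\frac{1-Sa}a=-(-1)^l\pi(b-S)$. The correction must equal $-2m_b(S)=\frac{2(b-S)}{1-bS}$ there. This dictates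
$$F_a=m_b(S)-\frac{2(-1)^l}\pi\cdot\frac{g_a}{1-bS}.$$
Since $g_a=0$ on $\Gamma$, we have $F_a(P_z)=m_b(S(z))$.

**Step 1: a formula for $F_a$ near its sheet.** Let $\theta(t)=\frac{\sin\pi t}{\pi t}$, $\theta(0)=1$. Then
$$-\frac{2(-1)^l}\pi g_a=2\,\frac{1-Sw}a\,\theta(t)=2(b-S-Sbt)\,\theta(t),$$
because $\frac{1-S(a+t)}a=b-S-Sbt$. Dividing by $1-bS$ and adding $m_b(S)$,
$$F_a=-m_b(S)-2m_b(S)(\theta(t)-1)-\frac{2Sbt\,\theta(t)}{1-bS}.\tag{5}$$
In particular, at $t=0$, $F_a(z,b)=-m_b(S(z))$.

**Step 2: $\sup_D|F_a|$ is nearly $1$.** For $|t|\le\frac12$ the power series of $\theta$ and $|t|^{2k}\le4|t|^2(\frac12)^{2k}$, $k\ge1$, give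
$$|\theta(t)-1|\le\sum_{k\ge1}\frac{(\pi|t|)^{2k}}{(2k+1)!}\le4|t|^2\Big(\frac{\sinh(\pi/2)}{\pi/2}-1\Big)\le2|t|^2,\qquad|\theta(t)|\le\frac{\sinh(\pi/2)}{\pi/2}<\frac32.$$
Let $0<\delta\le\frac12$. At points of $D$ with $|t|\ge\delta$ we have $|g_a|=\frac{|h|}{|a||t|}\le\frac1{2|a|\delta}$, so
$$|F_a|\le1+\frac2\pi\cdot3\cdot\frac1{2|a|\delta}=1+\frac3{\pi|a|\delta}.$$
At points with $|t|<\delta$, (5) gives $|F_a|\le1+4\delta^2+2|b|\delta\cdot\frac32\cdot3=1+4\delta^2+9|b|\delta$. For $|a|\ge4$ choose $\delta=|a|^{-1/2}\le\frac12$. With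
$$M_a=1+|a|^{-1/2}+4|a|^{-1}+9|a|^{-3/2}$$
both bounds are smaller than $M_a$, as $\frac3\pi<1$. Hence
$$|F_a|<M_a\ \text{ on }D\quad(|a|\ge4),\qquad M_a>1,\qquad M_a\to1\ \text{ as }|a|\to\infty.\tag{6}$$

**Step 3: Theorem 2, part 1.** Take $a=l+\frac12$ with $l\ge4$, so $b=b_l$. Since $F_a/M_a\in\mathcal O(D,E)$, with values $\pm m_{b_l}(S(z))/M_a$ at $P_z$ and $Q_{z,l}$, and since $p(\alpha,-\alpha)=2p(0,|\alpha|)$,
$$c_D(P_z,Q_{z,l})\ge2p\Big(0,\frac{|m_{b_l}(S(z))|}{M_a}\Big)\longrightarrow2p(0,|S(z)|)\qquad(l\to\infty),$$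
because $b_l\to0$ and $M_a\to1$. The upper bound (2) has the same limit. This proves the limit formula. If $R>2p(0,|S(z)|)$, the ball $B_{c_D}(P_z,R)$ contains $Q_{z,l}$ for all large $l$, and $Q_{z,l}\to(z,0)\notin D$, so the ball is not relatively compact. Given any $R>0$, $\inf_E|S|=0$ provides $z$ with $2p(0,|S(z)|)<R$.

**Step 4: Theorem 2, part 2.** The purpose is to show that going to $v=0$ from $P_z$ costs at least $p(0,|S(z)|)$. Let $R<p(0,|S(z)|)$ and suppose $B_{c_D}(P_z,R)$ is not relatively compact in $D$. Then it contains a sequence $x_\mu=(z_\mu,v_\mu)$ without accumulation point in $D$. Since $p(z,z_\mu)\le c_D(P_z,x_\mu)<R$ and $(v_\mu)$ is bounded, we may pass to a subsequence with $z_\mu\to z'\in E$ and $v_\mu\to v_*$. If $v_*\ne0$, Lemma 2(a) with $x^0=P_z$ gives $(z',v_*)\in D$, a contradiction. So $v_*=0$, and Lemma 2(b) provides $a_\mu\in\mathbb Z+\frac12$ with $t_\mu=1/v_\mu-a_\mu\to0$ and $|a_\mu|\to\infty$.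

Now we want a function close to $S(z)$ at $P_z$ and close to $0$ at $x_\mu$. Since $F_a$ is nearly $-m_b(S)$ near its sheet, average:
$$H_a=\tfrac12\big(m_b(S)+F_a\big).$$
By (6) and $|m_b(S)|<1<M_a$, we have $|H_a|<M_a$ on $D$ for $|a|\ge4$. On the hub, $H_{a_\mu}(P_z)=m_{1/a_\mu}(S(z))\to S(z)$. At $x_\mu$, (5) gives, with $b=1/a_\mu$ and $S=S(z_\mu)$,
$$H_{a_\mu}(x_\mu)=-m_b(S)(\theta(t_\mu)-1)-\frac{Sb\,t_\mu\,\theta(t_\mu)}{1-bS}\longrightarrow0.$$
Since $H_{a_\mu}/M_{a_\mu}\in\mathcal O(D,E)$ for large $\mu$ and $M_{a_\mu}\to1$,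
$$\liminf_{\mu\to\infty}c_D(P_z,x_\mu)\ge\lim_{\mu\to\infty}p\Big(\frac{H_{a_\mu}(P_z)}{M_{a_\mu}},\frac{H_{a_\mu}(x_\mu)}{M_{a_\mu}}\Big)=p(S(z),0)=p(0,|S(z)|)>R.$$
This contradicts $c_D(P_z,x_\mu)<R$ and proves Theorem 2. $\blacksquare$
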